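# Projective Killing fields on compact pseudo-Riemannian manifolds: affine unless the manifold is a spherical quotient

## 1. Flat manifolds, where a projective field is affine

Throughout, everything is $C^\infty$, $M$ is a compact connected manifold of dimension $n\ge 2$, $g$ is a pseudo-Riemannian metric on $M$ (nondegenerate, of any signature), and $\nabla$ is its Levi-Civita connection. Integrals use the density $dvol_g$, so $M$ need not be orientable. The divergence theorem reads $\int_M \operatorname{div}X\,dvol_g=0$.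

A diffeomorphism is **affine** if it sends parametrized geodesics to parametrized geodesics, and **projective** if it sends unparametrized geodesics to unparametrized geodesics. A vector field is an **affine** (resp. **projective**) **Killing field** if its flow is affine (resp. projective). We ask when a projective Killing field on a compact manifold must be affine.

Two textbook facts make this an equation. Two torsion-free connections have the same unparametrized geodesics if and only if
$$\hat\nabla_XY=\nabla_XY+\Upsilon(X)Y+\Upsilon(Y)X$$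
for some 1-form $\Upsilon$, and the same parametrized geodesics if and only if they are equal. Differentiating along the flow, $v$ is projective if and only if
$$(L_v\nabla)(X,Y)=\Upsilon(X)Y+\Upsilon(Y)X,\qquad\text{where}\qquad (L_v\nabla)(X,Y)=\nabla^2_{X,Y}v+R(v,X)Y, \tag{1}$$
for some 1-form $\Upsilon$, and $v$ is affine if and only if $\Upsilon=0$. Since $R(v,X)$ has trace zero, taking the trace of (1) over $Y$ gives $d(\operatorname{div}v)=(n+1)\Upsilon$. Hence $v$ is affine if and only if $\operatorname{div}v$ is constant.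

**Proposition 1.** If $g$ is flat, every projective Killing field of the compact manifold $(M,g)$ is affine.

*Proof.* In local flat coordinates (1) reads $\partial_i\partial_jv^k=\Upsilon_i\delta^k_j+\Upsilon_j\delta^k_i$. Differentiate by $\partial_l$; the left side is symmetric in $l,i$, so
$$\partial_l\Upsilon_i\,\delta^k_j+\partial_l\Upsilon_j\,\delta^k_i=\partial_i\Upsilon_l\,\delta^k_j+\partial_i\Upsilon_j\,\delta^k_l .$$
Contract $i$ with $k$: $(n+1)\partial_l\Upsilon_j=\partial_j\Upsilon_l+\partial_l\Upsilon_j$. As $\Upsilon=\frac1{n+1}d(\operatorname{div}v)$ is closed, the right side is $2\partial_l\Upsilon_j$, so $(n-1)\partial_l\Upsilon_j=0$ and $\Upsilon$ is parallel. The function $\operatorname{div}v$ has a maximum on the compact $M$, and there $\Upsilon=0$. A parallel form that vanishes at one point vanishes. $\square$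

The signature played no role. What changes in general is the term $R(v,X)Y$: it destroys the equation $\nabla\Upsilon=0$, and the conclusion itself can fail.

## 2. The round sphere, and the theorems

**Example (the sphere).** For a trace-free $(n+1)\times(n+1)$ matrix $B$ let $X_B(x)=Bx-\langle Bx,x\rangle x$ on $\mathbb S^n$. Its flow is $x\mapsto e^{tB}x/|e^{tB}x|$. Linear maps send planes through $0$ to planes through $0$, hence great circles go to great circles, and $X_B$ is projective. With an orthonormal basis $e_i$ of $x^\perp$,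
$$\operatorname{div}X_B=\sum_i\langle Be_i,e_i\rangle-n\langle Bx,x\rangle=\operatorname{tr}B-(n+1)\langle Bx,x\rangle=-(n+1)\langle Bx,x\rangle .$$
If $B\ne0$ is symmetric and trace-free, this is not constant, so $X_B$ is not affine.

So the sphere must be excluded. "Quotient of the standard sphere" is understood up to a nonzero constant factor: the excluded case is that for some constant $c\ne0$ of either sign, $c\,g$ is locally isometric to the round unit sphere, so that $(M,cg)$ is a quotient of $\mathbb S^n$. Let $\mathrm{Proj}(M,g)\supset\mathrm{Aff}(M,g)$ be the groups of projective and affine diffeomorphisms. They are Lie transformation groups; let $\mathrm{Proj}^0$ and $\mathrm{Aff}^0$ be their identity components. The following statement is posed as a conjecture in "Groups of projective transformations of pseudo-Riemannian spaces".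

**Theorem B.** If $(M,g)$ is compact connected, $n\ge2$, and no $(M,cg)$, $c\ne0$ constant, is a quotient of the round sphere, then every projective Killing field is affine, and $\mathrm{Proj}^0(M,g)=\mathrm{Aff}^0(M,g)$.

The Riemannian case of Theorem B is a theorem of V. Matveev, and we take it as given. The new content concerns indefinite metrics, and there no exception occurs at all.

**Theorem A.** Let $(M,g)$ be compact, connected, $n\ge2$, with neither $g$ nor $-g$ positive definite. Then every projective Killing field is affine.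

**Theorem C.** Let $(M,g)$ be compact connected pseudo-Riemannian, $n\ge2$. Then $\mathrm{Proj}^0(M,g)\ne\mathrm{Aff}^0(M,g)$ if and only if for some constant $c\ne0$, $(M,cg)$ is isometric to $\mathbb S^n/\Gamma$ with $\Gamma\subset O(n+1)$ finite, acting freely on $\mathbb S^n$ and reducibly on $\mathbb R^{n+1}$.

*Theorem A implies Theorem B.* If $g$ is indefinite, use Theorem A. If $g$ or $-g$ is Riemannian, apply the Riemannian case to it; $\pm g$ have the same parametrized geodesics. The connected Lie group $\mathrm{Proj}^0$ is generated by flows of projective Killing fields. If these fields are affine, their flows lie in $\mathrm{Aff}^0$, so $\mathrm{Proj}^0\subset\mathrm{Aff}^0$; the reverse inclusion is clear. $\square$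

Sections 3–15 prove Theorem A, and Section 16 proves Theorem C.

## 3. A linear equation that depends only on the unparametrized geodesics

**Notation.** $X^\flat=g(X,\cdot)$, and $\theta^\sharp$ is the inverse operation. $X\otimes\theta$ is the endomorphism $Y\mapsto\theta(Y)X$, and $X\wedge Y:=X\otimes Y^\flat-Y\otimes X^\flat$. Self-adjoint means $g$-self-adjoint. On complexified spaces $g$ is extended complex-bilinearly. We often write $c$ for $c\,\mathrm{Id}$, and call an endomorphism scalar if it is a multiple of $\mathrm{Id}$.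

**The space $\mathcal S$.** *The aim is a linear space on which projective diffeomorphisms act.* Let $\mathcal S$ be the space of sections $\sigma$ of $S^2TM\otimes|\Lambda^nT^*M|^{2/(n+1)}$ such that $\nabla_k\sigma^{ij}=\mu^i\delta^j_k+\mu^j\delta^i_k$ for some $\mu$. If $\hat\nabla$ differs from $\nabla$ by $\Upsilon$ as in Section 1, then on vectors $\hat\nabla_kZ^i=\nabla_kZ^i+\Upsilon_kZ^i+\delta^i_k\Upsilon_aZ^a$. Hence on $n$-forms $\hat\nabla_k=\nabla_k-(n+1)\Upsilon_k$, and on densities of weight $\frac2{n+1}$ we get $\hat\nabla_k=\nabla_k-2\Upsilon_k$. So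
$$\hat\nabla_k\sigma^{ij}=\nabla_k\sigma^{ij}+2\Upsilon_k\sigma^{ij}+\delta^i_k\Upsilon_a\sigma^{aj}+\delta^j_k\Upsilon_a\sigma^{ia}-2\Upsilon_k\sigma^{ij}.$$
The two terms $\pm2\Upsilon_k\sigma^{ij}$ cancel, and $\hat\nabla\sigma$ has the same form with $\hat\mu^i=\mu^i+\Upsilon_a\sigma^{ai}$. Therefore $\mathcal S$ depends only on the projective class of $\nabla$, and projective diffeomorphisms act on it linearly by pull-back.

The metric gives a nondegenerate parallel element $\sigma_g=g^{-1}\otimes dvol_g^{2/(n+1)}\in\mathcal S$. Writing $\sigma=A\sigma_g$ and lowering one index, $\mathcal S=\{A\sigma_g:A\in S\}$, where $S$ is the space of self-adjoint endomorphism fields $A$ with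
$$\nabla_XA=X\otimes\lambda+\Lambda\otimes X^\flat,\qquad\lambda=\Lambda^\flat. \tag{2}$$
Clearly $\mathrm{Id}\in S$. The trace of (2) is $\lambda=\frac12\,d\operatorname{tr}A$. Hence $A\in S$ is parallel if and only if $\operatorname{tr}A$ is constant. We write $\Lambda_A,\lambda_A$ when needed, and $H=\nabla\Lambda$ (that is, $HX=\nabla_X\Lambda$), which is self-adjoint because $d\lambda=0$.

**Example (the sphere, continued).** For a symmetric matrix $B$ on $\mathbb R^{n+1}$, let $A Y=\mathrm{pr}(BY)$ for $Y\in T_x\mathbb S^n$, where $\mathrm{pr}$ is the orthogonal projection to $x^\perp$. For $Y$ with $\nabla Y=0$ at $x$ the flat derivative is $D_XY=-\langle X,Y\rangle x$. Differentiating $BY-\langle BY,x\rangle x$ and projecting gives $(\nabla_XA)Y=-\langle X,Y\rangle\,\mathrm{pr}(Bx)-\langle Bx,Y\rangle X$. So $A\in S$, with $\Lambda=-\mathrm{pr}(Bx)$.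

**Projective fields inside $S$.** *This turns a vector field into an element of $S$.* Let $v$ be projective with flow $\varphi_t$. Then $L_v$ acts on $\mathcal S$ (finite dimensional by Lemma 2 below) and $\varphi_t^*=e^{tL_v}$ there. Write $L_v\sigma_g=A_v\sigma_g$ with $A_v\in S$. Since $L_vg^{-1}=-g^{-1}(L_vg)g^{-1}$ and $L_v\,dvol_g=(\operatorname{div}v)\,dvol_g$, we have $A_v=-g^{-1}L_vg+\frac2{n+1}\operatorname{div}v$. As $\operatorname{tr}(g^{-1}L_vg)=2\operatorname{div}v$, this gives $\operatorname{tr}A_v=-\frac2{n+1}\operatorname{div}v$ and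
$$L_vg=-g\big((A_v+\operatorname{tr}A_v)\,\cdot,\cdot\big).\tag{3}$$
If $\operatorname{tr}A_v$ is constant, then $\operatorname{div}v$ is constant and $v$ is affine. **From now on $v$ is a non-affine projective Killing field.** So $\Lambda_{A_v}\not\equiv0$, $A_v\notin\mathbb R\,\mathrm{Id}$, and $\dim S\ge2$. If all elements of $S$ are parallel, we have a contradiction. To prove Theorem A, we must show that $g$ is definite.

**Curvature and the closed system.** *We now see that an element of $S$ has only finitely many parameters.* From (2), $\nabla^2_{X,Y}A=Y\otimes(HX)^\flat+HX\otimes Y^\flat$. Alternating,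
$$[R(X,Y),A]=Y\otimes(HX)^\flat+HX\otimes Y^\flat-X\otimes(HY)^\flat-HY\otimes X^\flat=-[X\wedge Y,H].\tag{4}$$
Define $\mathcal K_A$ by $g(\mathcal K_AY,Z)=\operatorname{tr}\big(X\mapsto[R(X,Y),A]Z\big)$. Apply (4) to $Z$ and take the trace over $X$. The four terms give $g(HY,Z)$, $(\operatorname{tr}H)g(Y,Z)$, $-n\,g(HY,Z)$, $-g(HY,Z)$. So
$$H=\tfrac1n\big((\operatorname{tr}H)\mathrm{Id}-\mathcal K_A\big),\tag{5}$$
where $\mathcal K_A$ is linear in $A$ with coefficients built from $R$. Next, $R(X,Y)\Lambda=(\nabla_XH)Y-(\nabla_YH)X$; its trace over $X$ is $\mathrm{Ric}(Y,\Lambda)=(\operatorname{div}H)(Y)-d\operatorname{tr}H(Y)$, and by (5) $\operatorname{div}H=\frac1n d\operatorname{tr}H-\frac1n\operatorname{div}\mathcal K_A$. Hence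
$$\big(\tfrac1n-1\big)\,d\operatorname{tr}H=\mathrm{Ric}(\Lambda,\cdot)+\tfrac1n\operatorname{div}\mathcal K_A,\tag{6}$$
and by (2) the right side is linear in $(A,\Lambda)$.

**Lemma 2.** An element $A\in S$ is determined by $(A,\Lambda,\operatorname{tr}H)$ at one point. In particular $\dim S\le\frac{n(n+1)}2+n+1$, and an element of $S$ that vanishes on a nonempty open set is $0$.

*Proof.* By (2), (5), (6), the covariant derivative of the triple $(A,\Lambda,\operatorname{tr}H)$ is a linear expression in the triple itself. So the triple is parallel for a linear connection over the connected $M$. $\square$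

**Functions of $A$.** *This formula controls eigenvalues without diagonalizing.* For $f$ holomorphic near the spectrum of $A$ and, locally, not depending on the point, $d\operatorname{tr}f(A)(X)=\operatorname{tr}(f'(A)\nabla_XA)$, so by (2)
$$d\operatorname{tr}f(A)=2\,\lambda\circ f'(A).\tag{7}$$
If $f=1$ near one group of eigenvalues and $f=0$ near the others, then $f(A)=\frac1{2\pi i}\oint(z-A)^{-1}dz$ is the Riesz projector onto the sum of the generalized eigenspaces of the group. It is smooth as long as the group stays separated from the rest, commutes with $A$, and is self-adjoint. For example, for $A=\begin{pmatrix}0&1\\0&0\end{pmatrix}\oplus(1)$ the Riesz projector for the eigenvalue $0$ is $\mathrm{diag}(1,1,0)$.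

## 4. Lorentzian surfaces by hand, and where two natural approaches stop

Let $n=2$ and $g$ be indefinite. In local null coordinates $g=2F\,dx\,dy$, the only nonzero Christoffel symbols are $\Gamma^x_{xx}=F_x/F$ and $\Gamma^y_{yy}=F_y/F$. For a self-adjoint $A$ put $A^{ij}=A^i_kg^{kj}$, $A^{xx}=a$, $A^{yy}=c$, $A^{xy}=\alpha/F$. Then $A^x_x=A^y_y=\alpha$, $A^x_y=aF$, $A^y_x=cF$, $\operatorname{tr}A=2\alpha$. Equation (2) says $\nabla_kA^{ij}=\Lambda^i\delta^j_k+\Lambda^j\delta^i_k$, that is:

- $0=\nabla_yA^{xx}=a_y$ and $0=\nabla_xA^{yy}=c_x$;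
- $2\Lambda^x=\nabla_xA^{xx}=a_x+2aF_x/F$ and $2\Lambda^y=\nabla_yA^{yy}=c_y+2cF_y/F$;
- $\Lambda^y=\nabla_xA^{xy}=\partial_x(\alpha/F)+\frac{F_x}F\frac\alpha F=\alpha_x/F$ and $\Lambda^x=\nabla_yA^{xy}=\alpha_y/F$.

So (2) is equivalent to
$$a=a(x),\quad c=c(y),\quad\alpha_y=\tfrac12a'F+aF_x,\quad\alpha_x=\tfrac12c'F+cF_y;\qquad q:=(\operatorname{tr}A)^2-4\det A=4acF^2.\tag{8}$$

**Repeating the flat argument.** In Section 1 we used that $\Upsilon$, a multiple of $\lambda_{A_v}$, is parallel. For general $g$ the replacement is (5)–(6). At a maximum of $\operatorname{tr}A_v$ we still have $\Lambda=0$, but (5) contains the curvature term $\mathcal K_A$ and (6) the term $\mathrm{Ric}(\Lambda,\cdot)$, and nothing is known about these. The sphere shows that no formal manipulation can remove them.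

**Diagonalizing.** If $g$ is definite, $A_v$ is diagonalizable with real eigenvalues at each point, and one would study the eigenvalues. For indefinite $g$ this stops at the first step. Take $F=1$, $a=x^2$, $c=y^2-1$, $\alpha=xy$ on the plane. By (8) this is in $S$: $\alpha_y=x=\frac12a'$ and $\alpha_x=y=\frac12c'$. The eigenvalues are $xy\pm x\sqrt{y^2-1}$. For $x\ne0$ they are nonreal where $|y|<1$, real and distinct where $|y|>1$, and at $y=\pm1$, where $c=0\ne a$, the matrix is a Jordan block. So one solution of (2) has all types, and the type changes from point to point. This plane is not compact, and any argument against nonreal eigenvalues or Jordan blocks must use compactness.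

What survives is (7). It makes a nonreal eigenvalue behave like a holomorphic function, so that the maximum principle applies. It also attaches to a Jordan block a function with a controlled derivative in one direction. These are the next two sections. After that the proof divides by $\dim S$: three independent solutions are very rigid, and when there are only two, the flow of $v$ acts on the spectrum of $A$ by Möbius maps of the line.

## 5. Nonreal eigenvalues and the maximum principle

**Lemma 3.** Let $A\in S$ have a nonreal eigenvalue somewhere. Let $y>0$ be the maximum over $M$ of the imaginary parts of eigenvalues, and $z_0$ an eigenvalue at some point with $\operatorname{Im}z_0=y$. Then $z_0$ is an eigenvalue of $A$ at every point.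

*Proof.* The set $\{x:z_0\in\operatorname{Spec}A(x)\}$ is closed and nonempty; since $M$ is connected, it suffices to show that it is open. Let $p$ be in it, and let $r$ be the algebraic multiplicity of $z_0$ at $p$.

**Step 1: an almost complex structure.** *We show that the sum of the eigenvalues near $z_0$ satisfies Cauchy–Riemann equations.* Near $p$ let $\chi$ be the Riesz projector for the $r$ eigenvalues $z_j$ near $z_0$. As $z_0$ is not real, $\chi\bar\chi=0$. So $P=\chi+\bar\chi$ is a real projector, $J=i(\chi-\bar\chi)$ is real, $J^2=-P$ and $\chi J=i\chi$. Put $s=\operatorname{tr}(A\chi)=\sum z_j=a+ib$. By (7), $ds=2\lambda\chi$, so $ds\circ J=i\,ds$, that is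
$$da\circ J=-db,\qquad db\circ J=da,\qquad da=db=0\text{ on }\ker P.$$

**Step 2: an elliptic equation for $b$.** *We eliminate $a$.* Let $f$ be a section of $\operatorname{im}P$. Differentiating $db=-da\circ J$,
$$\nabla db(f,f)=-\nabla da(f,Jf)-da((\nabla_fJ)f),\qquad\nabla db(Jf,Jf)=\nabla da(Jf,f)-da((\nabla_{Jf}J)Jf).$$
By symmetry of $\nabla da$, with $W_f=(\nabla_fJ)f+(\nabla_{Jf}J)Jf$,
$$\nabla db(f,f)+\nabla db(Jf,Jf)=-da(W_f)=-db(JW_f).$$
The right side and the difference between $\nabla db(f,f)$ and $f(fb)$ are of first order in $b$. Take a local frame $f_i$ of $\operatorname{im}P$ and a local frame $h_j$ of $\ker P$; for the latter $h_jb=0$, so $h_jh_jb=0$. Summing, $b$ is annihilated by an operator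
$$\sum_i\big(f_i^2+(Jf_i)^2\big)+\sum_jh_j^2+\text{first order terms},$$
which is elliptic and has no zero order term.

**Step 3: conclusion.** Near $p$ we have $b=\sum\operatorname{Im}z_j\le ry=b(p)$. By Hopf's maximum principle, $b\equiv ry$ near $p$, so all $\operatorname{Im}z_j=y$ there. It remains to fix the real parts. The function $s_2=\operatorname{tr}((A-z_0)^2\chi)=\sum(z_j-z_0)^2$ is now real. By (7), $ds_2=4\lambda(A-z_0)\chi$, so $ds_2\circ J=i\,ds_2$. The left side is real and the right side is imaginary; so $ds_2=0$, $s_2=s_2(p)=0$. A sum of squares of real numbers $z_j-z_0$ vanishes, so all $z_j=z_0$ near $p$. $\square$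

## 6. Jordan blocks of a nonconstant eigenvalue

Here we work on an open set, without compactness.

**Lemma 4.** Let $A\in S$, $W\subset M$ open, $\rho:W\to\mathbb C$ a continuous eigenvalue of constant algebraic multiplicity $m$. Let $\chi$ be its Riesz projector, $E=\operatorname{im}\chi$ (complexified if necessary), $N=(A-\rho)\chi$, $N^0:=\chi$, $\ell=\lambda\circ\chi$, $L=\chi\Lambda=\ell^\sharp$. Then:

(a) $m\,d\rho=2\ell$, $\ell N=0$, $NL=0$.

(b) If $d\rho\ne0$ everywhere on $W\ne\emptyset$, the least $r\ge1$ with $N^r\equiv0$ on $W$ equals $m$, and $N^{m-1}=\tau L\otimes\ell$ with $\tau$ smooth, $\tau\not\equiv0$.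

(c) If $m\ge2$ and $N^{m-1}\equiv0$ on $W$, then $\rho$ is locally constant.

(d) If $m\ge2$ and $d\rho\ne0$ everywhere on $W$, then $d\tau(NZ)=\frac{4(m-1)}m\,\tau\,\ell(Z)$ for $Z\in E$.

So a nonconstant eigenvalue carries one full Jordan block generically, and the coefficient $\tau$ of its top power grows along the direction $NZ$. For instance, in the null coordinates of Section 4 with $F=1$, $c=0$, $a=x$, $\alpha=\frac y2$, equation (8) holds, $\rho=\frac y2$ is nonconstant, $m=2$ and $N=x\,\partial_x\otimes dy$. Here $\ell=d\alpha\,$ (as $\lambda=d\alpha$) $=\frac12dy$, $L=\frac12\partial_x$, so $\tau=4x$. For $Z=\partial_y$, $d\tau(NZ)=4x$ and $\frac{4(m-1)}{m}\tau\,\ell(Z)=2\cdot4x\cdot\frac12=4x$, as (d) says.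

*Proof.* The projector $\chi$ and $\rho=\frac1m\operatorname{tr}(A\chi)$ are smooth.

**(a)** Apply (7) with $f=z$ and $f=z^2$ near $\rho$, and $f=0$ near the other eigenvalues: $d(m\rho)=2\lambda\chi$ and $2m\rho\,d\rho=4\lambda A\chi$. Substituting the first in the second, $\ell(A-\rho)=0$, that is $\ell N=0$; $NL=0$ follows since $N$ is self-adjoint.

**A derivative formula.** *We compute $\nabla N^q$ within $E$; everything else follows from it.* Let $X\in E$. Since $\chi(\nabla\chi)\chi=0$, (2) and (a) give on $E$
$$\chi(\nabla_XN)\chi=X\otimes\ell+L\otimes X^\flat-\tfrac2m\ell(X)\chi.$$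
For $q\ge1$ we have $\chi\nabla_X(N^q)\chi=\sum_{i+j=q-1}N^i(\chi\nabla_XN\chi)N^j$. Because $\ell N=0$ and $NL=0$, the term $X\otimes\ell$ survives only for $j=0$ and $L\otimes X^\flat$ only for $i=0$. So on $E$
$$\chi\nabla_X(N^q)\chi=N^{q-1}X\otimes\ell+L\otimes(N^{q-1}X)^\flat-\tfrac{2q}m\ell(X)N^{q-1}.\tag{9}$$

**(b)** Note $\ell\ne0$ by (a). Put $q=r$ in (9); the left side is $0$. If $X\in E\cap\ker\ell$, then $N^{r-1}X\otimes\ell+L\otimes(N^{r-1}X)^\flat=0$. Evaluating on $Y\in E$ with $\ell(Y)=1$ gives $N^{r-1}X=cL$; then $2cL\otimes\ell=0$ and $c=0$. So $N^{r-1}$ vanishes on $E\cap\ker\ell$, and by self-adjointness $N^{r-1}=\tau L\otimes\ell$. Here $\tau=g(N^{r-1}Y,Y)$ for $Y\in E$ with $\ell(Y)=1$, so $\tau$ is smooth; and $\tau\not\equiv0$ by minimality of $r$ (for $r=1$ because $N^0=\chi\ne0$). Now (9) with $q=r$ reads $(2-\frac{2r}m)\tau\,\ell(X)\,L\otimes\ell=0$. At a point with $\tau\ne0$, choosing $X$ with $\ell(X)\neq 0$, we get $r=m$.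

**(c)** If $d\rho\ne0$ at a point, it is nonzero on an open set, and (b) there gives $r=m$. But $N^{m-1}\equiv0$ with $m-1\ge1$ gives $r\le m-1$. So $d\rho\equiv0$.

**(d)** *First we find $\nabla\ell$ in the direction $NZ$.* Differentiate $\ell\circ(A-\rho)=0$. For $X,Y\in E$, since $\ell(\Lambda)=g(L,L)$ and $d\rho=\frac2m\ell$,
$$(\nabla_X\ell)(NY)=-\big(1-\tfrac2m\big)\ell(X)\ell(Y)-g(X,Y)\,g(L,L).$$
With $Y=L$ the left side is $0$, so $(2-\frac2m)\ell(X)g(L,L)=0$ and, as $m\ge2$, $g(L,L)=0$. By (a) $\ell$ is closed, so $\nabla\ell$ is symmetric and $(\nabla_{NZ}\ell)(Y)=-\frac{m-2}m\ell(Y)\ell(Z)$ for $Y,Z\in E$.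

*Now differentiate the definition of $\tau$,* $g(N^{m-1}Y,Y')=\tau\,\ell(Y)\ell(Y')$, along $X=NZ$, and evaluate on $Y,Y'\in E$. On the left use (9) with $q=m-1$, $\ell(NZ)=0$ and $N^{m-2}NZ=N^{m-1}Z=\tau\ell(Z)L$: the left side is $2\tau\ell(Z)\ell(Y)\ell(Y')$. The right side is $d\tau(NZ)\ell(Y)\ell(Y')-2\tau\frac{m-2}m\ell(Z)\ell(Y)\ell(Y')$. Hence $d\tau(NZ)=2\tau\ell(Z)\big(1+\frac{m-2}m\big)=\frac{4(m-1)}m\tau\ell(Z)$. $\square$

## 7. Three independent solutions in dimension at least three

**Proposition 5** (due to Kiosak–Matveev). Let $n\ge3$, $\dim S\ge3$, and $A\in S$ with $\Lambda_A\not\equiv0$. Then there are a constant $\kappa_0$ and a function $\mu$ with $\nabla\Lambda=\mu\,\mathrm{Id}+\kappa_0A$ and $d\mu=2\kappa_0\lambda$.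

On the sphere example of Section 3 this holds with $\kappa_0=-1$ and $\mu=\langle Bx,x\rangle$. Indeed, $\Lambda=-Bx+\mu x$ has tangential derivative $-\mathrm{pr}(BX)+\mu X$, and $d\mu=2\langle Bx,\cdot\rangle=-2\lambda$.

*Proof.* Since $\Lambda_A\not\equiv0$, $A\notin\mathbb R\,\mathrm{Id}$. Choose $A'\in S$ with $\mathrm{Id},A,A'$ linearly independent in $S$, and put $S'=\mathrm{span}(\mathrm{Id},A,A')$, $H'=\nabla\Lambda_{A'}$, $\lambda'=\lambda_{A'}$. We use repeatedly:

(∗) *If $X\ne0$ and $X\otimes\theta+\Theta\otimes X^\flat=0$ with $\theta=\Theta^\flat$, then $\theta=0$.* Indeed, evaluating on $Y$ with $g(X,Y)=1$ shows $\Theta=cX$, and then $2cX\otimes X^\flat=0$.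

**Step 1: independence at points.** *We show that the set $O$ of points where $\mathrm{Id},A,A'$ are pointwise independent is open and dense.* First, if $C\in S$ is scalar on a connected open set, $C=\alpha\,\mathrm{Id}$, then by (2) $d\alpha(X)\mathrm{Id}$ has rank $\le2<n$, so $d\alpha=0$ and, by Lemma 2, $C\in\mathbb R\,\mathrm{Id}$. Openness of $O$ is clear. Suppose $\mathrm{Id},A,A'$ are pointwise dependent on a nonempty open set. On a smaller connected open set $A$ is nonscalar and $A'=fA+h$ with $f,h$ smooth. Differentiating,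
$$X\otimes\theta+\Theta\otimes X^\flat=df(X)A+dh(X),\qquad\theta=\lambda'-f\lambda=\Theta^\flat.$$
As $n\ge3$, there is $X\ne0$ with $df(X)=dh(X)=0$, so $\theta=0$ by (∗). Then $df(X)A+dh(X)=0$ for all $X$, and $df=dh=0$ as $A$ is nonscalar. By Lemma 2, $A'\in\mathrm{span}(\mathrm{Id},A)$, a contradiction.

**Step 2: a vector in general position.** *We show that at every $x\in O$ there is $u\in T_xM$ with $u\wedge Au\wedge A'u\ne0$ (here $\wedge$ is the exterior product).* Suppose not. As $A$ is nonscalar, the vectors $u$ with $u\wedge Au\ne0$ form a dense open set, and for these $A'u=\kappa(u)Au+\mu(u)u$ with $\kappa,\mu$ smooth and homogeneous of degree $0$. Differentiating in $u$ in the direction $w$, the operator $K_u:=A'-\kappa(u)A-\mu(u)$ satisfies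
$$K_uw=d\kappa_u(w)Au+d\mu_u(w)u.$$
$K_u$ is self-adjoint with image in $\mathrm{span}(u,Au)$, so it vanishes on $\{u,Au\}^\perp$. As $u,Au$ are independent, $d\kappa_u$ and $d\mu_u$ vanish there, so both are combinations of $(Au)^\flat,u^\flat$, and self-adjointness gives $d\kappa_u=(\mathsf xAu+\mathsf yu)^\flat$, $d\mu_u=(\mathsf yAu+\mathsf zu)^\flat$. Homogeneity, $d\kappa_u(u)=d\mu_u(u)=0$, gives $\mathsf xg(Au,u)+\mathsf yg(u,u)=0=\mathsf yg(Au,u)+\mathsf zg(u,u)$. Fix such a $u$ that is also non-null. Solving for $\mathsf y,\mathsf z$,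
$$K_u=\mathsf x\,\xi\otimes\xi^\flat,\qquad\xi=Au-\frac{g(Au,u)}{g(u,u)}u\ne0.$$
By independence at $x$, $\mathsf x\ne0$. So $T=\xi\otimes\xi^\flat\in\mathrm{span}(\mathrm{Id},A,A')$, and our assumption gives $u'\wedge Au'\wedge Tu'=0$ for all $u'$. Since $Tu'=g(\xi,u')\xi$, we get $u'\wedge Au'\wedge\xi=0$ whenever $g(\xi,u')\ne0$, hence for all $u'$. Replacing $u'$ by $u'+\xi$ and subtracting, $u'\wedge A\xi\wedge\xi=0$ for all $u'$, so $A\xi\in\mathbb R\xi$ because $n\ge3$. Then $A$ induces on $T_xM/\mathbb R\xi$ a map for which all vectors are eigenvectors, that is a scalar $c$. So $(A-c)T_xM\subset\mathbb R\xi$ and, by self-adjointness, $A-c\in\mathbb R\,T$. As $A$ is nonscalar, $T\in\mathrm{span}(\mathrm{Id},A)$, and then $A'=\kappa A+\mu+\mathsf xT\in\mathrm{span}(\mathrm{Id},A)$ at $x$, a contradiction.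

**Step 3: the Hessians are combinations of $A$ and $\mathrm{Id}$.** *We show that on $O$: $H=\kappa A+\mu$ and $H'=\kappa A'+\mu'$ with the same function $\kappa$.* From here $\wedge$ is again the skew endomorphism. On skew endomorphisms let $\langle P,Q\rangle=-\frac12\operatorname{tr}(PQ)$, so that $\langle X\wedge Y,Z\wedge W\rangle=g(X,Z)g(Y,W)-g(X,W)g(Y,Z)$. Let $\mathcal R(X\wedge Y)=R(X,Y)$. Then $\langle\mathcal R(X\wedge Y),Z\wedge W\rangle=-g(R(X,Y)Z,W)$, so $\mathcal R$ is self-adjoint by the pair symmetry of curvature. Multiply (4) by a self-adjoint $S_0$ and take traces: $\operatorname{tr}(R(X,Y)[A,S_0])=-\operatorname{tr}((X\wedge Y)[H,S_0])$, that is $\mathcal R([A,S_0])=-[H,S_0]$. For $S_0=u\otimes u^\flat$ we have $[A,S_0]=Au\wedge u$. So, for $A$ and likewise for $A'$,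
$$\mathcal R(Au\wedge u)=-Hu\wedge u,\qquad\mathcal R(A'w\wedge w)=-H'w\wedge w.\tag{10}$$
Self-adjointness of $\mathcal R$ gives $\langle Hu\wedge u,A'w\wedge w\rangle=\langle Au\wedge u,H'w\wedge w\rangle$. Expanding, with $P=A'H-H'A$,
$$g(Pu,w)\,g(u,w)=g(Hu,w)\,g(A'u,w)-g(Au,w)\,g(H'u,w)\qquad\forall u,w.$$
Let $u$ be as in Step 2. For $w\in u^\perp$ this is an equality of products of linear forms, $(Hu)^\flat(A'u)^\flat=(Au)^\flat(H'u)^\flat$ on $u^\perp$. A form $Z^\flat$ vanishes on $u^\perp$ if and only if $Z\in\mathbb Ru$, so $(Au)^\flat$ and $(A'u)^\flat$ are nonzero and nonproportional on $u^\perp$. By unique factorization of polynomials there is $\kappa$ with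
$$H'u=\kappa A'u+\mu'u,\qquad Hu=\kappa Au+\mu u.$$
Here $\kappa,\mu,\mu'$ are smooth functions of such $u$ (these $u$ form a dense open set), homogeneous of degree $0$. Differentiating as in Step 2, $K_u=H-\kappa A-\mu$ and $K'_u=H'-\kappa A'-\mu'$ satisfy
$$K_uw=d\kappa_u(w)Au+d\mu_u(w)u,\qquad K'_uw=d\kappa_u(w)A'u+d\mu'_u(w)u.$$
By self-adjointness they vanish on $\{u,Au\}^\perp$ and $\{u,A'u\}^\perp$ respectively, so
$$d\kappa_u\in\mathrm{span}(Au,u)^\flat\cap\mathrm{span}(A'u,u)^\flat=\mathbb Ru^\flat.$$
For $u$ non-null, $d\kappa_u(u)=0$ forces $d\kappa_u=0$. Then $K_u=u\otimes d\mu_u$ and $K'_u=u\otimes d\mu'_u$; by self-adjointness $d\mu_u,d\mu'_u\in\mathbb Ru^\flat$, and they vanish for the same reason. So $K_u=K'_u=0$, as claimed. By linearity $H_C=\kappa C+\mu_C$ for all $C\in S'$, with $\kappa,\mu_C$ smooth on $O$ because $\mathrm{Id},A,A'$ are pointwise independent there.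

**Step 4: $\kappa$ is locally constant on $O$.** *We derive an identity from the integrability condition and exclude $d\kappa\ne0$ by Lemma 4(c).* Put $w=d\kappa$, $\tilde{\mathcal R}=\mathcal R+\kappa$, $\nu_C=d\mu_C-2\kappa\lambda_C$. By (10) applied to $D\in S'$, $\tilde{\mathcal R}(Du\wedge u)=0$. From $R(X,Y)\Lambda_C=(\nabla_XH_C)Y-(\nabla_YH_C)X$ and (2),
$$R(X,Y)\Lambda_C=w(X)CY-w(Y)CX+\kappa\big(\lambda_C(Y)X-\lambda_C(X)Y\big)+d\mu_C(X)Y-d\mu_C(Y)X.$$
Add $\kappa(X\wedge Y)\Lambda_C=\kappa(\lambda_C(Y)X-\lambda_C(X)Y)$: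
$$\tilde{\mathcal R}(X\wedge Y)\Lambda_C=w(X)CY-w(Y)CX+\nu_C(X)Y-\nu_C(Y)X.$$
With $X=Du$, $Y=u$ we get for all $C,D\in S'$ and all $u$
$$w(Du)Cu-w(u)CDu+\nu_C(Du)u-\nu_C(u)Du=0.\tag{11}$$

Suppose $w\ne0$ everywhere on a nonempty open $W\subset O$. Take $D=C$ and $w(u)\ne0$: $C^2u\in\mathrm{span}(u,Cu)$. So $u,Cu,C^2u$ are dependent for generic, hence for all, real or complex $u$. Some vector has the minimal polynomial of $C$ as its annihilator, so this minimal polynomial has degree $\le2$. Every $C\in S'\setminus\mathbb R\,\mathrm{Id}$ is nonscalar at each point of $O$, so the degree is exactly $2$ on $W$. On a dense open subset of $W$, the number of eigenvalues of $C$ ($1$ or $2$) and their multiplicities are locally constant.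

- If there is one eigenvalue $\theta$, its multiplicity is $n\ge3$ and $(C-\theta)^2=0$, so $(C-\theta)^{n-1}=0$ and $\theta$ is locally constant by Lemma 4(c).
- If there are two, $C$ is semisimple over $\mathbb C$. An eigenvalue of multiplicity $\ge2$ then has $N=0$ and is locally constant by Lemma 4(c).

If all eigenvalues of $C$ are constant on an open set, then $\operatorname{tr}C$ is constant, $\Lambda_C=0$ there, so $0=H_C=\kappa C+\mu_C$, and $\kappa=0$ there since $C$ is nonscalar; this contradicts $w\ne0$. So on a dense open subset of $W$ there are two eigenvalues, one simple and the other, $\theta_C$, of multiplicity $n-1\ge2$ and locally constant. $\theta_C$ is real: if it were nonreal, its conjugate would be the other eigenvalue with the same multiplicity, but that one is simple. Thus $C=\theta_C+T_C$ with $T_C$ real, self-adjoint, of rank one.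

Apply this to $A,A',A\pm A'$ at a common point, and write $T=T_A=\tau e\otimes e^\flat$, $T'=T_{A'}=\tau'e'\otimes e'^\flat$. Then $T\pm T'=\delta_\pm+T_\pm$ with $\delta_\pm\in\mathbb R$ and $\operatorname{rk}T_\pm=1$. If $e,e'$ are independent, $T\pm T'$ has rank $2$, so $\delta_\pm\ne0$; then $2=\operatorname{rk}(\delta_\pm+T_\pm)\ge n-1$ forces $n=3$. The $2$-dimensional space $\ker T_\pm$ is the $\delta_\pm$-eigenspace of $T\pm T'$, and since $\delta_\pm\ne0$ it lies in, hence equals, the image $\Pi=\mathrm{span}(e,e')$. So $T+T'$ and $T-T'$ are scalar on $\Pi$, hence so are $T|_\Pi$ and $T'|_\Pi$. Their images lie in the lines $\mathbb Re,\mathbb Re'$, so both are $0$, contradicting $\delta_+\ne0$. If $e\parallel e'$, then $\mathrm{Id},A,A'$ are dependent, contradicting $W\subset O$. So $w=0$ on $O$.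

Now (11) reads $\nu_C(Du)u=\nu_C(u)Du$. With $D$ nonscalar, $\nu_C(u)=0$ for generic $u$, so $\nu_C=0$, that is $d\mu_C=2\kappa\lambda_C$ on $O$.

**Step 5: from $O$ to $M$.** *$O$ may be disconnected, so we extend $\kappa$ over a set with finite complement.* Let ${}^\circ$ denote the trace-free part and $\mathcal Z=\{A^\circ=A'^\circ=0\}$. On the dense set $O$, $(H^\circ,H'^\circ)=\kappa(A^\circ,A'^\circ)$. So the two sections are proportional on $M\setminus\mathcal Z$, where $(A^\circ,A'^\circ)\ne0$; $\kappa$ extends smoothly to $M\setminus\mathcal Z$, with $d\kappa=0$ there by density.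

Let $p\in\mathcal Z$. All elements of $S'$ are scalar at $p$, so $\{C\in S':C(p)=0\}$ has dimension $2$. By Lemma 2, at most a $1$-dimensional subspace of it has $\Lambda_C(p)=0$. So some $C\in S'$ has $C(p)=0$, $\Lambda_C(p)\ne0$. The differential of $C^\circ$ at $p$ is $X\mapsto(X\otimes\lambda_C+\Lambda_C\otimes X^\flat)^\circ$. It is injective: if this trace-free part vanishes, $X\otimes\lambda_C+\Lambda_C\otimes X^\flat$ is scalar of rank $\le2<n$, hence $0$, and $X=0$ by (∗). So $p$ is isolated in $\{C^\circ=0\}\supset\mathcal Z$. Thus $\mathcal Z$ is discrete and closed, hence finite, and $M\setminus\mathcal Z$ is connected. So $\kappa\equiv\kappa_0$ is constant, and $H=\kappa_0A+\mu$ with $\mu=\frac1n\operatorname{tr}(H-\kappa_0A)$ and $d\mu=2\kappa_0\lambda$ on all of $M$ by density. $\square$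

## 8. Parallel endomorphisms of $TM\oplus\mathbb R$

**Proposition 6.** If $n\ge3$ and $\dim S\ge3$ (and $v$ is non-affine as always), then $g$ is definite.

*Proof.* Apply Proposition 5 to $A=A_v$.

**Step 1: $\kappa_0\ne0$.** *This is the flat argument again.* If $\kappa_0=0$, then $\nabla\Lambda=\mu\,\mathrm{Id}$ with $\mu$ constant, and $\int n\mu=\int\operatorname{div}\Lambda=0$ gives $\mu=0$. So $\Lambda$ is parallel; it vanishes at a maximum of $\operatorname{tr}A$, so $\Lambda\equiv0$, a contradiction.

**Step 2: normalization.** Replace $g$ by $-\kappa_0g$. Then $\nabla,A,\lambda$ and equation (2) are unchanged, $\Lambda$ is replaced by $-\Lambda/\kappa_0$ and $\mu$ by $-\mu/\kappa_0$. Now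
$$\nabla_X\Lambda=\mu X-AX,\qquad d\mu=-2\lambda.$$

**Step 3: a metric connection.** *We encode the system as one parallel endomorphism. On the sphere this recovers $\mathbb R^{n+1}=x^\perp\oplus\mathbb Rx$ with its flat derivative, and the matrix $B$.* On $\mathcal T=TM\oplus\mathbb R$ with $\hat g=g\oplus1$ let
$$D_X(Y,f)=(\nabla_XY+fX,\;Xf-g(X,Y)).$$
It is metric: in $\hat g(D_X(Y,f),(Z,h))+\hat g((Y,f),D_X(Z,h))$ the terms $fg(X,Z)$ and $hg(X,Y)$ cancel, leaving $X(g(Y,Z)+fh)$. For a self-adjoint $A$, a field $\Lambda$ with $\lambda=\Lambda^\flat$ and a function $\mu$, put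
$$\hat A(Y,f)=(AY-f\Lambda,\;-\lambda(Y)+f\mu).$$
These are exactly the $\hat g$-self-adjoint endomorphisms of $\mathcal T$. To compute $D_X\hat A$ at a point take $\nabla_XY=0$, $Xf=0$ there. Then $\hat AD_X(Y,f)=(fAX+g(X,Y)\Lambda,\;-f\lambda(X)-\mu g(X,Y))$ and
$$D_X(\hat A(Y,f))=\big((\nabla_XA)Y-f\nabla_X\Lambda+(f\mu-\lambda(Y))X,\;-(\nabla_X\lambda)(Y)+f\,d\mu(X)-g(X,AY)+f\lambda(X)\big).$$
Subtracting, $(D_X\hat A)(Y,f)$ has the components
$$(\nabla_XA)Y-\lambda(Y)X-g(X,Y)\Lambda+f(\mu X-AX-\nabla_X\Lambda)\quad\text{and}\quad g(\mu X-AX-\nabla_X\Lambda,Y)+f(d\mu+2\lambda)(X).$$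
So $\hat A$ is $D$-parallel if and only if (2), $\nabla\Lambda=\mu-A$ and $d\mu=-2\lambda$ hold.

**Step 4: a parallel projector.** *We replace $\hat A$ by a projector, whose extremal values are known.* Our $\hat A$ is parallel, so its eigenvalues are constant; and $\mu$ is nonconstant since $\lambda\not\equiv0$. Where $\mu$ is maximal or minimal, $\Lambda=0$ and $\hat A(0,1)=(0,\mu)$. So $\theta_2=\max\mu>\theta_1=\min\mu$ are real eigenvalues of $\hat A$. Let $Q$ be the spectral projector of $\hat A$ for $\theta_2$. It is a polynomial in $\hat A$ with constant real coefficients, hence parallel and self-adjoint, and $Q^2=Q$. Let $(A_Q,\Lambda_Q,\mu_Q)$ be its data; by Step 3 they satisfy the same equations. Recall $Q(0,1)=(-\Lambda_Q,\mu_Q)$. At a point where $\mu=\theta_2$ we have $Q(0,1)=(0,1)$, so $\mu_Q=1$; where $\mu=\theta_1$ we have $Q(0,1)=0$, so $\mu_Q=0$. At an extremum of $\mu_Q$, $d\mu_Q=-2\lambda_Q$ vanishes, so $\mu_Q$ is an eigenvalue of $Q$, hence $0$ or $1$. Therefore $\min\mu_Q=0$ and $\max\mu_Q=1$.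

**Step 5: positivity from the two extrema.** The Hessian of $\mu_Q$ is $-2g(H_Q\cdot,\cdot)$ with $H_Q=\mu_Q-A_Q$. At a maximum, $Q=\mathrm{diag}(A_Q,1)$, so $A_Q$ and $H_Q=1-A_Q$ are self-adjoint projectors, and $g(H_QX,X)\ge0$. As $g(H_QX,X)=g(H_QX,H_QX)$, $g\ge0$ on $\operatorname{im}(1-A_Q)=\ker Q$. This space is nondegenerate, so $\hat g$ is positive definite on $\ker Q$ there. At a minimum, $Q=\mathrm{diag}(A_Q,0)$, $H_Q=-A_Q$, and $g(A_QX,X)\ge0$; likewise $\hat g>0$ on $\operatorname{im}A_Q=\operatorname{im}Q$ there. The bundles $\ker Q$ and $\operatorname{im}Q$ are parallel for the metric connection $D$, mutually orthogonal and nondegenerate, so their signatures are constant on $M$. Hence $\hat g>0$ everywhere and the rescaled $g$ is positive definite. $\square$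

## 9. Three independent solutions on a Lorentzian surface

**Proposition 7.** If $n=2$ and $g$ is indefinite (and $v$ is non-affine), then $\dim S\le2$.

*Proof.* Let $\dim S\ge3$. We use (8), and write $a_A,c_A$ for the functions $a,c$ of $A\in S$.

**Step 1: $g$ is flat.** Otherwise take a coordinate box $I\times J$ on which the curvature $K\ne0$ everywhere.

*First, $ac\ge0$ for every $A\in S$ on the box.* If $ac<0$ at a point, $A$ has a nonreal eigenvalue there by (8). By Lemma 3 the eigenvalues are $z_0,\bar z_0$ at every point of $M$, so $\operatorname{tr}A$ is constant and $A$ is parallel. Then $A-\frac12\operatorname{tr}A$ commutes with the curvature endomorphisms $\pm K\,X\wedge Y$. But $\partial_x\wedge\partial_y$ has the matrix $\mathrm{diag}(F,-F)$ in the null frame, while $A-\frac12\operatorname{tr}A$ is off-diagonal and nonzero. Such matrices do not commute, so $K=0$ there, a contradiction.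

*Second, the pairs $(a,c)$ are proportional.* At each point the image of $A\mapsto(a_A,c_A)$ is a subspace of $\mathbb R^2$ on which the product of coordinates is $\ge0$, so its dimension is $\le1$:
$$a_{A_1}(x)\,c_{A_2}(y)=a_{A_2}(x)\,c_{A_1}(y)\qquad\text{for }A_1,A_2\in S.$$
Note also: if $a_A\equiv c_A\equiv0$ on an open set, then $A=\alpha\,\mathrm{Id}$ with $\alpha$ locally constant by (8), so $A\in\mathbb R\,\mathrm{Id}$ by Lemma 2. If some $A_1$ has $a_{A_1}(x_1)c_{A_1}(y_1)\ne0$, then for every $A_2\in S$ putting $x=x_1$ or $y=y_1$ gives $a_{A_2}=\kappa a_{A_1}$, $c_{A_2}=\kappa c_{A_1}$ with the constant $\kappa=c_{A_2}(y_1)/c_{A_1}(y_1)=a_{A_2}(x_1)/a_{A_1}(x_1)$. So $A_2\in\mathrm{span}(\mathrm{Id},A_1)$, contradicting $\dim S\ge3$. Hence each element of $S$ has $a\equiv0$ or $c\equiv0$ on the box.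

*Third, the remaining case.* Choose $A_1,A_2$ with $\mathrm{Id},A_1,A_2$ independent and, by symmetry, $a_{A_1}\not\equiv0$, $c_{A_1}\equiv0$. Then $a_{A_1}(x)c_{A_2}(y)=0$ gives $c_{A_2}\equiv0$. On a sub-box change the coordinate $x$ so that $a_{A_1}=\pm1$, and write $a_2=a_{A_2}$. By (8), with $c=0$, the functions $\alpha$ of $A_1$ and $A_2$ depend on $y$ only. For $A_1$ this says that $F_x=f(y)$. For $A_2$ it says that $\frac12a_2'F+a_2f$ depends on $y$ only, that is $a_2''F+3a_2'f=0$. If $a_2'\equiv0$, a combination of $A_1,A_2$ has $a\equiv c\equiv0$, and $A_2\in\mathrm{span}(\mathrm{Id},A_1)$, a contradiction. Where $a_2'\ne0$, $\partial_x\log|F|=f/F=-a_2''/(3a_2')$ depends only on $x$, so $K=-F^{-1}\partial_x\partial_y\log|F|=0$: a contradiction. So $g$ is flat.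

**Step 2: conclusion.** By Proposition 1, a flat $g$ has no non-affine $v$. This contradicts our standing assumption. $\square$

## 10. Two independent solutions: a Möbius flow on the spectrum

If $g$ is definite there is nothing to prove. So assume $g$ is indefinite; by Propositions 6 and 7, $\dim S=2$. Let $S=\mathrm{span}(\mathrm{Id},A)$. If $\operatorname{tr}A$ were constant, all of $S$ would be parallel, which we excluded.

**The Möbius flow.** *We read the action of $\varphi_t^*$ on $\mathcal S$ as an action on eigenvalues.* Write $\varphi_t^*(A\sigma_g)=(p_tA+q_t)\sigma_g$, $\varphi_t^*\sigma_g=(r_tA+s_t)\sigma_g$, and $m_t(z)=\frac{p_tz+q_t}{r_tz+s_t}$. The matrices form a one-parameter group, so have positive determinant, and $m_t$ is a one-parameter group of real Möbius maps preserving the upper half-plane. Since $\varphi_t^*\sigma_g=\sigma_{\varphi_t^*g}$ is nondegenerate, $r_tA+s_t$ is invertible and $\varphi_t^*A=m_t(A)$. So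
$$\operatorname{Spec}A(\varphi_t(x))=m_t(\operatorname{Spec}A(x)),\qquad m_t(z)\ne\infty\quad\forall t,\ z\in\operatorname{Spec}A(x).\tag{12}$$
The point $\infty$ is not fixed by $(m_t)$: otherwise $r_t\equiv0$, $L_v\sigma_g=c\,\sigma_g$, $A_v=c\,\mathrm{Id}$, and $v$ is affine. In particular $(m_t)$ is nontrivial. Moreover, if $A$ has a nonreal eigenvalue somewhere, the number $z_0$ of Lemma 3 is in $\operatorname{Spec}A(x)$ for all $x$. By (12) so is $m_t(z_0)$. Spectra are finite and $m_t(z_0)$ is continuous in $t$, so $m_t(z_0)=z_0$ for all $t$.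

**Proposition 8.** After rescaling $v$ by a nonzero constant and replacing $A$ by a real affine function of $A$, all eigenvalues of $A$ at all points lie in $[0,1]$, and for some $b\in\mathbb R$, $A_v=A+b$ and
$$L_vA=A-A^2,\qquad L_vg=-g\big((A+b+\operatorname{tr}A+nb)\,\cdot,\cdot\big),\qquad m_t(z)=\frac{e^tz}{e^tz+1-z}.\tag{13}$$

*Proof.* A nontrivial one-parameter group of real Möbius maps is elliptic, parabolic or hyperbolic.

**Elliptic.** There are no real eigenvalues, as their orbits would be all of $\mathbb{RP}^1\ni\infty$. So $z_0$ exists and is fixed. By an affine change of $A$ with positive leading coefficient, the fixed points are $\pm i$. Then $z_0=i$, and all eigenvalues have $|\mathrm{Im}|\le1$. An eigenvalue $w\ne i$ in the upper half-plane would move, by (12), over the whole hyperbolic circle about $i$ through $w$, which contains $e^Ri$ with $R>0$ the radius: a contradiction. So the eigenvalues are $\pm i$, and $\operatorname{tr}A=0$ is constant: excluded.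

**Parabolic.** The only fixed point $z_*$ is real and finite, so there are no nonreal eigenvalues. A real eigenvalue different from $z_*$ would reach $\infty$. So $\operatorname{tr}A=nz_*$ is constant: excluded.

**Hyperbolic.** The two fixed points are real and finite, so all eigenvalues are real. Normalize the fixed points to $0,1$ by an affine change of $A$. The orbit of a real number outside $[0,1]$ reaches $\infty$; by (12) all eigenvalues lie in $[0,1]$. That $0$ and $1$ are fixed means $q_t=0$ and $p_t+q_t=r_t+s_t$, so $A\sigma_g$ and $(1-A)\sigma_g$ are eigenvectors of $L_v$. Let $a,b$ be their eigenvalues. They differ, since otherwise $L_v\sigma_g=a\sigma_g$ and $v$ is affine. Rescale $v$ so that $a=b+1$. Then $L_v\sigma_g=aA\sigma_g+b(1-A)\sigma_g=(A+b)\sigma_g$, so $A_v=A+b$, and (3) gives the formula for $L_vg$. Next, $(L_vA)\sigma_g=L_v(A\sigma_g)-A(A+b)\sigma_g=(b+1)A\sigma_g-A(A+b)\sigma_g=(A-A^2)\sigma_g$. Finally $\varphi_t^*(A\sigma_g)=e^{(b+1)t}A\sigma_g$ and $\varphi_t^*\sigma_g=(e^{(b+1)t}A+e^{bt}(1-A))\sigma_g$ give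 $m_t$. $\square$

**Example (what to expect).** On $\mathbb S^n$ let $B$ be the orthogonal projector onto a subspace $R$ of dimension $r$, $1\le r\le n$, and $A=\mathrm{pr}\circ B$ as in Section 3. At a point $x\notin R\cup R^\perp$ the eigenvalues of $A$ are $1$ on $R\cap x^\perp$ (dimension $r-1$), $0$ on $R^\perp\cap x^\perp$ (dimension $n-r$), and, by the trace $\operatorname{tr}A=r-|Bx|^2$, one more: $\rho=1-|Bx|^2\in(0,1)$. Moreover $g(\Lambda,\Lambda)=|Bx|^2-|Bx|^4=\rho(1-\rho)$. The flow $x\mapsto e^{-tB/2}x/|e^{-tB/2}x|$ sends $|Bx|^2=1-\rho$ to $\frac{e^{-t}(1-\rho)}{e^{-t}(1-\rho)+\rho}$, so it sends $\rho$ to $\frac{e^t\rho}{e^t\rho+1-\rho}=m_t(\rho)$. In the general hyperbolic case we shall be led to one moving eigenvalue and to the same formula for $g(\Lambda,\Lambda)$ up to a constant $C$, and the sign of $C$ will be the sign of $g$.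

Sections 11–15 work with the data of Proposition 8.

## 11. The moving eigenvalues define a proper submersion, and are simple

**Lemma 9.** Let $k$ be the maximal number of distinct eigenvalues of $A$ in $(0,1)$ at a point, and $U$ the set where this number is $k$. Then $k\ge1$ and $U$ is open. On a connected component $U'$ of $U$ there are smooth eigenvalues $0<\rho_1<\dots<\rho_k<1$ of constant multiplicities $m_i$; the other eigenvalues are $0$ and $1$, with constant multiplicities $n_0,n_1$. The map $\rho=(\rho_1,\dots,\rho_k):U'\to T=\{0<t_1<\dots<t_k<1\}$ is a proper surjective submersion, and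
$$v(\rho_i)=\rho_i(1-\rho_i).$$

*Proof.* If $k=0$, $\operatorname{tr}A$ is integer valued, hence constant: excluded. Near a point of $U$ the $k$ eigenvalues in $(0,1)$ persist as $k$ groups in $(0,1)$, so by maximality each group is a single eigenvalue, and the eigenvalues near $0$ or $1$ are not in $(0,1)$; as all eigenvalues are in $[0,1]$, they equal $0$ or $1$. This gives openness and the structure on $U'$; smoothness follows from $\rho_i=\frac1{m_i}\operatorname{tr}(A\chi_i)$, where $\chi_i$ is the Riesz projector.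

Let $\chi_i,\chi^{(0)},\chi^{(1)}$ be the Riesz projectors for $\rho_i$, $0$, $1$, and $E_i,E^{(0)},E^{(1)}$ their images. They are mutually orthogonal and nondegenerate, because the projectors are self-adjoint. Put $\lambda_i=\lambda\chi_i$, $\Lambda_i=\chi_i\Lambda$. By (7) with $f=z$ near one eigenvalue and $0$ near the others,
$$\lambda\chi^{(0)}=\lambda\chi^{(1)}=0,\qquad m_i\,d\rho_i=2\lambda_i.$$
By (12), (13), $\rho_i\circ\varphi_t=m_t(\rho_i)$, and the $t$-derivative at $0$ is $v(\rho_i)=\rho_i-\rho_i^2\ne0$. So each $d\rho_i$ is nonzero, and they are independent since $d\rho_i$ vanishes on all summands but $E_i$. Thus $\rho$ is a submersion. It is proper: consider points of $U'$ whose $\rho$-values stay in a compact subset of $T$, and a limit of them in $M$. By continuity of eigenvalues the limit has the same type of spectrum, so it lies in $U$, hence in $U'$, which is closed in $U$. The image is open, since $\rho$ is a submersion, and closed, since $\rho$ is proper. So $\rho$ is onto the connected $T$. $\square$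

**Lemma 10.** All $m_i=1$. So on $U'$: $n=k+n_0+n_1$, $d\rho_i=2\lambda_i$, $\lambda_i(v)=\frac12\rho_i(1-\rho_i)$.

*Proof.* *On a compact fibre a function with a nonzero growth rate must vanish.* Suppose $m=m_i\ge2$. Apply Lemma 4 on $U'$ with $N=(A-\rho_i)\chi_i$: $N^{m-1}=\tau\Lambda_i\otimes\lambda_i$ with $\tau\not\equiv0$. The field $Nv$ is tangent to the fibres of $\rho$, because $\lambda_iN=0$ by Lemma 4(a), and $\lambda_jN=0$ for $j\ne i$. Use Lemma 4(d) with $Z=\chi_iv$ and $\lambda_i(v)=\frac m2v(\rho_i)=\frac m2\rho_i(1-\rho_i)$: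
$$d\tau(Nv)=2(m-1)\,\rho_i(1-\rho_i)\,\tau,$$
where $\rho_i$ is constant on fibres. On a fibre, which is compact, take a maximum of $\tau^2$. There $0=d(\tau^2)(Nv)=4(m-1)\rho_i(1-\rho_i)\tau^2$, so $\tau=0$ at this maximum of $\tau^2$ and hence on the whole fibre. Thus $\tau\equiv0$, a contradiction. $\square$

## 12. Two divergences and the functions $g(\Lambda_i,\Lambda_i)$

On a component $U'$ put $\beta=(n+1)b+n_1$.

**Lemma 11.** On $U'$,
$$n_0>0\Rightarrow\beta=-k,\qquad n_1>0\Rightarrow\beta=-1.\tag{14}$$

*Proof.* *We compute the divergences of $\chi^{(0)}v$ and $\chi^{(1)}v$, which turn out to be constants, and integrate.* We have $\operatorname{div}(\chi^{(0)}v)=\operatorname{tr}(X\mapsto(\nabla_X\chi^{(0)})v)+\operatorname{tr}(\chi^{(0)}\nabla v)$.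

*First term.* Let $\mathsf R(z)=(z-A)^{-1}$. Then $\nabla_X\chi^{(0)}=\frac1{2\pi i}\oint\mathsf R(\nabla_XA)\mathsf R\,dz$ over a small circle about $0$. By (2), $\mathsf R(\nabla_XA)\mathsf Rv=\lambda(\mathsf Rv)\mathsf RX+g(X,\mathsf Rv)\mathsf R\Lambda$, so
$$\operatorname{tr}\big(X\mapsto(\nabla_X\chi^{(0)})v\big)=\frac1{2\pi i}\oint\big[\operatorname{tr}\mathsf R\;\lambda(\mathsf Rv)+\lambda(\mathsf R^2v)\big]dz.$$
Here $\operatorname{tr}\mathsf R=\frac{n_0}z+\frac{n_1}{z-1}+\sum_j\frac1{z-\rho_j}$, and $\lambda\mathsf R=\sum_i\frac{\lambda_i}{z-\rho_i}$ as $\lambda=\sum\lambda_i$ and $A=\rho_i$ on the line $E_i$. So $\lambda(\mathsf R^2v)$ is holomorphic near $0$, and the residue is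
$$-n_0\sum_i\frac{\lambda_i(v)}{\rho_i}=-\frac{n_0}2\sum_i(1-\rho_i).$$

*Second term.* Since $\chi^{(0)}$ is self-adjoint, only the symmetric part of $\nabla v$ matters, which by (13) is $-\frac12(A+(n+1)b+\operatorname{tr}A)$. As $(n+1)b+\operatorname{tr}A=\beta+\sum\rho_i$ and $\operatorname{tr}(\chi^{(0)}A)=0$, the term is $-\frac{n_0}2(\beta+\sum\rho_i)$. Altogether
$$\operatorname{div}(\chi^{(0)}v)=-\tfrac{n_0}2(k+\beta).$$

*The eigenvalue $1$.* The residue at $1$ is $n_1\sum\frac{\lambda_i(v)}{1-\rho_i}=\frac{n_1}2\sum\rho_i$, and $\operatorname{tr}(\chi^{(1)}\nabla v)=-\frac{n_1}2(1+\beta+\sum\rho_i)$, so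
$$\operatorname{div}(\chi^{(1)}v)=-\tfrac{n_1}2(1+\beta).$$

*Integration.* Let $0\le f\in C_c^\infty(T)$, $f\not\equiv0$. By properness $f(\rho)\chi^{(0)}v$ has compact support in $U'$, and $d\rho_i(\chi^{(0)}v)=0$. So $\int f(\rho)\operatorname{div}(\chi^{(0)}v)=0$, and likewise for $\chi^{(1)}$. As $\rho$ is onto, $\int f(\rho)>0$, and (14) follows. $\square$

**Lemma 12.** On $U'$ the functions $G_i=g(\Lambda_i,\Lambda_i)$ have no zeros, and for all vectors $X,Y$
$$(\nabla_X\lambda_i)((A-\rho_i)Y)+\lambda_i(X)\lambda(Y)+g(X,Y)G_i-2\lambda_i(X)\lambda_i(Y)=0,\tag{15}$$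
$$G_i=\frac{C_i\,\rho_i^{\,k+1+\beta}(1-\rho_i)^{-\beta}}{\prod_{j\ne i}(\rho_j-\rho_i)},\qquad C_i\ne0\text{ constant on }U'.\tag{16}$$

In the sphere example $k=1$ and $G=\rho(1-\rho)$, which is (16) with $\beta=-1$, $C=1$.

*Proof.* $\Lambda_i\ne0$ spans the nondegenerate line $E_i$, so $G_i\ne0$. Formula (15) is the derivative of $\lambda_i\circ(A-\rho_i)=0$, using (2), $\lambda_i(\Lambda)=G_i$ and $d\rho_i=2\lambda_i$.

*Dependence on the other coordinates.* Put $X=\Lambda_i$ in (15). As $\lambda_i$ is closed, $(\nabla_{\Lambda_i}\lambda_i)(Z)=(\nabla_Z\lambda_i)(\Lambda_i)=\frac12dG_i(Z)$. So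
$$dG_i((A-\rho_i)Y)=-2G_i\sum_{j\ne i}\lambda_j(Y).$$
On $E^{(0)}\oplus E^{(1)}$ the operator $A-\rho_i$ is invertible and the right side is $0$, so $dG_i=0$ there. On $E_j$, $j\ne i$, $A-\rho_i$ is $\rho_j-\rho_i$. Hence $d\log|G_i|\equiv-\sum_{j\ne i}\frac{d\rho_j}{\rho_j-\rho_i}$ modulo $d\rho_i$, and for $Q_i=G_i\prod_{j\ne i}(\rho_j-\rho_i)$ the form $d\log|Q_i|$ is a multiple of $d\rho_i$.

*The multiple, from the flow of $v$.* We have $L_v\lambda_i=\frac12d(\rho_i-\rho_i^2)=(1-2\rho_i)\lambda_i$ and $G_i=g^{-1}(\lambda_i,\lambda_i)$. By (13), $(L_vg^{-1})(\lambda_i,\lambda_i)=-(L_vg)(\Lambda_i,\Lambda_i)=(\rho_i+\beta+\sum_j\rho_j)G_i$. So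
$$v(\log|G_i|)=2(1-2\rho_i)+\rho_i+\beta+\sum_j\rho_j,\qquad v(\log|\rho_j-\rho_i|)=1-\rho_i-\rho_j.$$
Adding, the terms $\rho_j$ with $j\ne i$ cancel and $v(\log|Q_i|)=(k+1)(1-\rho_i)+\beta$. Divide by $v(\rho_i)=\rho_i(1-\rho_i)$:
$$d\log|Q_i|=\Big(\frac{k+1+\beta}{\rho_i}+\frac\beta{1-\rho_i}\Big)d\rho_i.$$
Integrating on the connected $U'$ gives (16). $\square$

## 13. Boundary faces, and the possible values of $k$

**Lemma 13.** On $U'$: $n_1=0\Rightarrow\beta>-2$, and $n_0=0\Rightarrow k+1+\beta<2$.

*Proof.* *If the exponent in (16) is too large, $\rho_k$ cannot reach $1$ (resp. $\rho_1$ cannot reach $0$) in finite distance, but compactness says that it does.*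

**First claim.** Let $n_1=0$ and $\beta\le-2$. Fix $c_1<\dots<c_{k-1}$ in $(0,1)$ and $p_l\in U'$ with $\rho(p_l)=(c_1,\dots,c_{k-1},1-\frac1l)$, $l$ large; after passing to a subsequence, $p_l\to p\in M$. At $p$ the eigenvalues are $0$ ($n_0$ times) and, simple, $c_1,\dots,c_{k-1},1$. On a small coordinate ball $O\ni p$ the eigenvalues $\rho_1,\dots,\rho_k$ near $c_1,\dots,c_{k-1},1$ are simple and smooth, and $u=1-\rho_k\ge0$. At points of $O$ with $u>0$ the remaining eigenvalues, being near $0$, are $0$ by maximality of $k$, so these points lie in $U$. Hence connected subsets of $O\cap\{u>0\}$ containing some $p_l$ lie in $U'$.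

Shrinking $O$, let $e$ be a field with $g(e,e)=\pm1$ spanning the nondegenerate line $E_k=\operatorname{im}\chi_k$ on $O$. By (7), $du=-2\lambda\chi_k$ on $O$, so $|du(w)|=|g(e,w)|\,|du(e)|$. On $O\cap U'$, $|G_k|=\lambda(e)^2$, so by (16)
$$du(e)^2=4|G_k|\le\mathrm{const}\cdot u^{-\beta}\le\mathrm{const}\cdot u^2.$$
Follow the coordinate segment from some $p_l\in O$ to $p$, up to the first zero of $u$. This half-open piece lies in $U'$, and on it $|\frac d{dt}\log u|$ is bounded. So $u$ cannot reach $0$, contradicting $u(p)=0$.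

**Second claim.** Let $n_0=0$ and $k+1+\beta\ge2$. Fix $c_2<\dots<c_k$ in $(0,1)$ and $p_l\in U'$ with $\rho(p_l)=(\frac1l,c_2,\dots,c_k)$, $p_l\to p$ after passing to a subsequence. At $p$ the eigenvalues are $1$ ($n_1$ times) and, simple, $0,c_2,\dots,c_k$. On a small ball $O\ni p$ the eigenvalues $\rho_1,\dots,\rho_k$ near $0,c_2,\dots,c_k$ are simple and smooth, and $u=\rho_1\ge0$. At points of $O$ with $u>0$ the remaining eigenvalues are $1$ by maximality of $k$, so connected subsets of $O\cap\{u>0\}$ containing some $p_l$ lie in $U'$. With $e$ a unit field spanning $E_1=\operatorname{im}\chi_1$ on $O$, $du=2\lambda\chi_1$ gives $|du(w)|=|g(e,w)||du(e)|$, and on $O\cap U'$, $du(e)^2=4|G_1|\le\mathrm{const}\cdot u^{k+1+\beta}\le\mathrm{const}\cdot u^2$ by (16). The segment argument gives the same contradiction. $\square$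

**Lemma 14.** Either $k=1$, or $k=n=2$. If $k=1$, then $\beta=-1$ on every component $U'$.

*Proof.* Let $k\ge2$, and fix a component $U'$.

- If $n_0>0$, then $\beta=-k\le-2$ by (14). If also $n_1>0$, this contradicts $\beta=-1$; if $n_1=0$, it contradicts Lemma 13.
- If $n_0=0<n_1$, then $\beta=-1$, and Lemma 13 gives $k=k+1+\beta<2$, a contradiction.
- If $n_0=n_1=0$, then $k=n$ and Lemma 13 gives $-2<\beta<1-n$, so $n=2$.

If $k=1$, then $n_0+n_1=n-1\ge1$, and either implication in (14) gives $\beta=-1$. $\square$

## 14. Two moving eigenvalues on a Lorentzian surface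

**Proposition 15.** If $g$ is indefinite, the case $k=n=2$ is impossible.

*Proof.* *We look at a point where the two eigenvalues meet at $\frac12$.* By Lemma 9 there are $p_l\in U'$ with $\rho(p_l)=(\frac12-\frac1l,\frac12+\frac1l)$ for large $l$, and $p_l\to p$ after passing to a subsequence. In a small null coordinate box $I\times J\ni p=(x_0,y_0)$ use (8). All eigenvalues are real, so $q=4acF^2\ge0$. Also $q(p)=0$, $\alpha(p)=\frac12$, and by (13)
$$d\alpha(v)(p)=\tfrac12\operatorname{tr}(A-A^2)(p)=\tfrac14.$$
As $q(p_l)>0$, $a\not\equiv0$ and $c\not\equiv0$ in the box. Since $a(x)c(y)\ge0$ on $I\times J$, neither $a$ nor $c$ changes sign, so $a'=0$ at zeros of $a$ and $c'=0$ at zeros of $c$. From $q(p)=0$ we have $a(x_0)c(y_0)=0$.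

If $a(x_0)=c(y_0)=0$, then (8) gives $d\alpha(p)=0$, a contradiction.

If $a(x_0)=0\ne c(y_0)$, shrink $J$ so that $c\ne0$ on $J$. Then in the box $\{q>0\}=\{a\ne0\}\times J$, and $p\in\partial\{q>0\}$ because $p_l\to p$. By (12) $\varphi_t$ preserves the set of points where $A$ has two distinct eigenvalues, which is $\{q>0\}$. So for small $|t|$, $\varphi_t(p)\in\partial\{q>0\}$, and $x(\varphi_t(p))$ stays in $\partial\{a\ne0\}\subset I$. The boundary of an open set has empty interior, so the continuous function $x(\varphi_t(p))$ is constant, and $v^x(p)=0$. Also $\alpha_y(p)=0$ by (8), since $a=a'=0$ at $x_0$. So $d\alpha(v)(p)=0$, a contradiction. The case $c(y_0)=0\ne a(x_0)$ is the same with $x,y$ and $a,c$ interchanged. $\square$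

## 15. One moving eigenvalue forces $g$ to be definite

**Proposition 16.** If $k=1$, then $g$ is definite.

*Proof.*

**Step 1: a global function.** *We extend the moving eigenvalue to all of $M$.* By Lemma 14, $\beta=(n+1)b+n_1=-1$ on each component of $U$. As $b$ is one constant for all of $M$, $n_1$ and $n_0=n-1-n_1$ are the same for all components. Off $U$ all eigenvalues are $0$ or $1$ and $\operatorname{tr}A$ is an integer. On $U$ it lies in $(n_1,n_1+1)$ and takes all these values. As $M$ is connected and compact, $\operatorname{tr}A(M)=[n_1,n_1+1]$. So $\rho:=\operatorname{tr}A-n_1:M\to[0,1]$ is smooth, and $\lambda=\frac12d\rho$.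

**Step 2: the Hessian on a component.** Fix a component $U'$. There $\lambda=\lambda_1$; write $G=g(\Lambda,\Lambda)$, so $G=C\rho(1-\rho)$ with a constant $C\ne0$ by (16). Formula (15) reads
$$g(HX,(A-\rho)Y)=\lambda(X)\lambda(Y)-G\,g(X,Y).\tag{17}$$
Moreover $H\Lambda=\frac12\operatorname{grad}G=C(1-2\rho)\Lambda$, because $\operatorname{grad}\rho=2\Lambda$. For $X\in\Lambda^\perp=E^{(0)}\oplus E^{(1)}$ we have $g(HX,\Lambda)=g(X,H\Lambda)=0$, so $H$ preserves $\Lambda^\perp$. There $A-\rho$ is invertible and (17) gives $(A-\rho)HX=-GX$, so $H=-G(A-\rho)^{-1}$. Its only eigenvalue on $E^{(0)}$ is $G/\rho=C(1-\rho)$, and on $E^{(1)}$ it is $-G/(1-\rho)=-C\rho$. So on $U'$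
$$\det(x-H)=\big(x-C(1-2\rho)\big)\big(x-C(1-\rho)\big)^{n_0}\big(x+C\rho\big)^{n_1}.\tag{18}$$
The possible nilpotent parts of $A$ on $E^{(0)}$ and $E^{(1)}$ do not disturb (18).

**Step 3: the minimum of $\rho$ gives the sign on $E^{(0)}$.** Choose $p_l\in U'$ with $\rho(p_l)\to0$, $p_l\to p$. Then $\rho(p)=0=\min\rho$, so at $p$: $\Lambda=0$ and $g(H\cdot,\cdot)=\frac12\mathrm{Hess}\,\rho\ge0$. Let $V_0,V_1$ be the generalized eigenspaces of $A(p)$ for $0,1$, of dimensions $n_0+1,n_1$; they are orthogonal and nondegenerate. The limit of (17) is $AH=0$, equivalently $HA=0$ by self-adjointness. So $H|_{V_1}=0$, since $V_1=A(V_1)$; and $H$, commuting with $A$, preserves $V_0$. The limit of (18) is $(x-C)^{n_0+1}x^{n_1}$, so $H|_{V_0}$ has the single eigenvalue $C\ne0$. Hence $g(H\cdot,\cdot)$ is nondegenerate and $\ge0$ on $V_0$, that is, positive definite. $H|_{V_0}$ is symmetric for this positive form, because $g(H^2X,Y)=g(HX,HY)$; so it is diagonalizable and $H|_{V_0}=C$. Thus $Cg>0$ on $V_0$. By continuity $Cg>0$ on the smooth bundle,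 near $p$, of sums of generalized eigenspaces for eigenvalues near $0$, and at $p_l$ (for $l$ large) this contains $E^{(0)}$. As $E^{(0)}$ is a $g$-nondegenerate bundle over the connected $U'$, $Cg>0$ on $E^{(0)}$ over all of $U'$.

**Step 4: the maximum of $\rho$ gives the sign on $E^{(1)}$.** Choose $p'_l\in U'$ with $\rho(p'_l)\to1$, $p'_l\to p'$. Then $\rho(p')=1=\max\rho$, $\Lambda(p')=0$ and $g(H\cdot,\cdot)\le0$ at $p'$. Let $V_0',V_1'$ be the generalized eigenspaces of $A(p')$ for $0,1$, of dimensions $n_0,n_1+1$. The limit of (17) is $(A-1)H=0=H(A-1)$, so $H|_{V'_0}=0$ and $H$ preserves $V'_1$. The limit of (18) is $(x+C)^{n_1+1}x^{n_0}$, so $H|_{V'_1}$ has the single eigenvalue $-C\ne0$. Hence $-g(H\cdot,\cdot)$ is positive definite on $V_1'$, $H|_{V'_1}$ is symmetric for it, $H|_{V'_1}=-C$, and $Cg>0$ on $V_1'$. By continuity $Cg>0$ on the bundle, near $p'$, of sums of generalized eigenspaces for eigenvalues near $1$, which contains $E^{(1)}$ at $p'_l$. Hence $Cg>0$ on $E^{(1)}$ over $U'$.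

**Step 5: conclusion.** On $U'$, $Cg(\Lambda,\Lambda)=C^2\rho(1-\rho)>0$, and $TM|_{U'}=\mathbb R\Lambda\oplus E^{(0)}\oplus E^{(1)}$ is an orthogonal sum. So $Cg$ is positive definite on $U'$, and $g$ is definite on the connected $M$. $\square$

**Proof of Theorem A.** Suppose $g$ is indefinite and a non-affine projective Killing field $v$ exists; then $\dim S\ge2$. For $n\ge3$, $\dim S\ge3$ is excluded by Proposition 6; for $n=2$ it is excluded by Proposition 7. For $\dim S=2$, Proposition 8 leaves only the hyperbolic case, and there Lemma 14 with Propositions 15 and 16 contradicts indefiniteness. So every projective Killing field is affine. By Section 2, Theorem B follows. $\blacksquare$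

## 16. Which quotients of the sphere carry a non-affine projective field

**Proof of Theorem C.** If $\mathrm{Proj}^0\ne\mathrm{Aff}^0$, Theorem B shows that for some $c\ne0$, $(M,cg)\cong\mathbb S^n/\Gamma$ with $\Gamma\subset O(n+1)$ finite and acting freely. So let $(M,cg)=\mathbb S^n/\Gamma$. The groups and fields are the same for $g$ and $cg$.

**Step 1: all projective Killing fields of $\mathbb S^n$.** *We show that they are exactly the fields $X_B$ of Section 2, $B\in\mathfrak{sl}(n+1,\mathbb R)$, with $B$ unique.* If $X_B=0$, all vectors are eigenvectors of $B$, so $B$ is scalar and, being trace-free, $0$. So the $X_B$ form a space of dimension $(n+1)^2-1$, and it is enough to bound the dimension of all projective fields by this number. Consider the linear map $v\mapsto A_v\in S$. If $A_v=c'\,\mathrm{Id}$, then $\operatorname{div}v$ is constant, hence $0$ by integration, so $\operatorname{tr}A_v=0$, $c'=0$, and $L_vg=0$ by (3). So the kernel consists of Killing fields and has dimension at most $\frac{n(n+1)}2$, and the image meets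 $\mathbb R\,\mathrm{Id}$ in $0$, so by Lemma 2 it has dimension at most $\frac{n(n+1)}2+n$. The total is at most $n(n+1)+n=(n+1)^2-1$.

**Step 2: passing to the quotient.** Projective Killing fields on $\mathbb S^n/\Gamma$ correspond to $\Gamma$-invariant $X_B$. Since $\gamma_*X_B=X_{\gamma B\gamma^{-1}}$ and $B$ is unique, invariance means that $B$ commutes with $\Gamma$. An affine field satisfies $L_v\mathrm{Ric}=0$; as $\mathrm{Ric}=(n-1)g_{\mathrm{round}}$ with $n\ge2$, it is Killing. The Killing fields of $\mathbb S^n$ are the $X_B$ with $B$ skew. So $X_B$ is affine if and only if $B$ is skew.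

**Step 3: linear algebra.** Since $\Gamma\subset O(n+1)$, if $B$ commutes with $\Gamma$, so do its symmetric and skew parts. Hence a non-affine projective Killing field exists (equivalently, $\mathrm{Proj}^0\ne\mathrm{Aff}^0$) if and only if some nonzero trace-free symmetric matrix commutes with $\Gamma$. If $\Gamma$ is reducible, the trace-free part of the orthogonal projector onto a nontrivial proper invariant subspace is such a matrix. If $\Gamma$ is irreducible, the eigenspaces of a commuting symmetric matrix are invariant, so the matrix is scalar, and a trace-free one is $0$. $\square$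

**Example.** For $\mathbb{RP}^n=\mathbb S^n/\{\pm1\}$ every line in $\mathbb R^{n+1}$ is invariant, so $\Gamma$ is reducible and $\mathbb{RP}^n$ is exceptional; every $X_B$ descends. For $\mathbb S^3/Q_8$, with the quaternion group $Q_8=\{\pm1,\pm i,\pm j,\pm k\}$ acting on $\mathbb R^4=\mathbb H$ by left multiplication, the action is free on $\mathbb S^3$. It is irreducible: an invariant subspace containing $h\ne0$ contains $h,ih,jh,kh$, which are a basis of $\mathbb H$. So every projective Killing field of $\mathbb S^3/Q_8$ is affine, and the converse of Theorem B fails for this quotient.
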